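
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The Govil--Rahman conjecture on the mean-square norm of the derivative of a polynomial without zeros in a disk}


\begin{abstract}
Let $P$ be a polynomial of degree $n$ without zeros in $|z|<R$, where $R>1$. The Govil--Rahman conjecture says that $\|P'\|_2/\|P\|_2$ is at most the larger of its values at $z^n+R^n$ and at $(z+R)^n$. We prove that this is true for every $R>1$ when $n\le 3$ and that for every $n\ge 4$ it fails for some $R>1$; a counterexample of degree $4$ is $(z^2+R^2)^2$ with $R^2=1.32$. We also determine, for every $n\ge2$, the exact range of $R$ in which $z^n+R^n$ is extremal, we show that $(z+R)^n$ is extremal for large $R$, and we find the exact maximum in degree $4$.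
\end{abstract}

\section{The question and the answer}

\subsection*{Two natural candidates}

For a polynomial $P(z)=\sum_{k=0}^n a_kz^k$ put
\[
\|P\|_2=\Bigl(\int_0^{2\pi}|P(e^{it})|^2\,\frac{dt}{2\pi}\Bigr)^{1/2}=\Bigl(\sum_{k=0}^n|a_k|^2\Bigr)^{1/2},
\]
the equality being Parseval's identity. Expressions such as $\|z^n+R^n\|_2$ denote the norm of the polynomial $z\mapsto z^n+R^n$. A polynomial of degree $n$ satisfies $\|P'\|_2\le n\|P\|_2$, because $\|P'\|_2^2=\sum k^2|a_k|^2$, and $z^n$ gives equality. The extremal polynomial has all its zeros at the origin. What happens if the zeros are kept away from it?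

For $n\ge1$ and $R>1$ let $\mathcal P_n(R)$ be the set of polynomials of degree $n$ with no zero in $\{|z|<R\}$. If $P\in\mathcal P_n(R)$, the product of its zeros shows that $|a_0|\ge R^n|a_n|$. Thus the coefficient to which differentiation gives the largest weight must be small compared with the one that differentiation kills, and $\|P'\|_2/\|P\|_2$ must drop. A known bound, due to Govil and Rahman, is
\[
\frac{\|P'\|_2}{\|P\|_2}\le\frac{n}{\sqrt{1+R^2}}\qquad(P\in\mathcal P_n(R)).
\]

To look for a better bound, push all zeros to the circle $|z|=R$. They can be spread evenly, which gives $z^n+R^n$, or they can be put at one point, which gives $(z+R)^n$. The squares of the quotients are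
\[
\frac{n^2}{1+R^{2n}}\qquad\text{and}\qquad n^2A_n(R),\quad\text{where } A_n(R)=\frac{\|(z+R)^{n-1}\|_2^2}{\|(z+R)^n\|_2^2}.
\]
For $n=1$ they coincide. For $n\ge2$ neither always wins. At $R=1$ the formulas give
$n^2/2$ and, since $\sum_k\binom nk^2=\binom{2n}{n}$,
\[
n^2\binom{2n-2}{n-1}\Big/\binom{2n}{n}=\frac{n^2}{2}\cdot\frac{n}{2n-1}<\frac{n^2}2,
\]
so by continuity $z^n+R^n$ is ahead for $R$ near $1$. For large $R$ the order is reversed: $|z+R|\le 1+R$ on $|z|=1$, hence
\begin{equation}\label{eq:Alower}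
A_n(R)\ge(1+R)^{-2},
\end{equation}
while $1/(1+R^{2n})$ is of order $R^{-2n}$. The natural guess is that nothing beats both. This is the \emph{Govil--Rahman conjecture}, the problem we take from \cite{bombieri}:
\begin{equation}\label{eq:conj}
\frac{\|P'\|_2}{\|P\|_2}\le n\max\left\{\frac1{\|z^n+R^n\|_2},\ \frac{\|(z+R)^{n-1}\|_2}{\|(z+R)^n\|_2}\right\}\qquad\text{for all }P\in\mathcal P_n(R).
\end{equation}
The conjecture is false. When $n\ge4$, a configuration that is half spread and half clustered overtakes both candidates just before they exchange the lead for the first time. It is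
\begin{equation}\label{eq:Pn}
P_n(z)=\begin{cases}(z^{n/2}+R^{n/2})^2,& n\text{ even},\\ (z^m+R^m)(z^{m+1}+R^{m+1}),& n=2m+1\ge3,\end{cases}
\end{equation}
all of whose zeros lie on $|z|=R$.

\subsection*{A counterexample by numbers}

Let $n=4$, $s=R^2=1.32$ and $P=(z^2+R^2)^2=z^4+2R^2z^2+R^4$, whose zeros $\pm iR$ lie on $|z|=R$. Then $s^2=1.7424$, $s^3=2.299968$, $s^4=3.03595776$, and the squares of the three quotients are
\begin{align*}
\frac{\|P'\|_2^2}{\|P\|_2^2}&=\frac{16+16s^2}{1+4s^2+s^4}=\frac{43.8784}{11.00555776}>3.986,\\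
\frac{16}{\|z^4+R^4\|_2^2}&=\frac{16}{1+s^4}=\frac{16}{4.03595776}<3.965,\\
\frac{16\,\|(z+R)^3\|_2^2}{\|(z+R)^4\|_2^2}&=\frac{16(1+9s+9s^2+s^3)}{1+16s+36s^2+16s^3+s^4}=\frac{493.785088}{124.68184576}<3.961.
\end{align*}
So \eqref{eq:conj} fails. This already disproves the conjecture; the rest of the paper explains where the example comes from and how much of the conjecture survives.

\subsection*{Results}

The critical radius $R_n$ will turn out to be the one at which $P_n$ and $z^n+R^n$ have the same quotient. For $n\ge2$ define $R_n>1$ as follows.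
\begin{itemize}
\item If $n$ is even, $R_n^{2n}=3$.
\item If $n=2m+1\ge3$ is odd, $R_n^2$ is the unique positive root of
\begin{equation}\label{eq:h}
\begin{aligned}
h(s)&=(1+s^n)\bigl(m^2s+(m+1)^2\bigr)-n^2(1+s)\\
&=m^2s^{n+1}+(m+1)^2s^n-(n^2-m^2)s-\bigl(n^2-(m+1)^2\bigr).
\end{aligned}
\end{equation}
\end{itemize}
The root exists and is unique because $n>m+1$, so $h(s)/s$ is strictly increasing on $(0,\infty)$, from $-\infty$ to $\infty$. Thus $h<0$ before the root and $h>0$ after it. Since $h(1)=-4m(m+1)<0$, the root exceeds $1$.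

\begin{theorem}[The conjecture]\label{thm:answer}
\textup{(a)} If $n\le3$, then \eqref{eq:conj} holds for every $R>1$.

\textup{(b)} If $n\ge4$, then $A_n(R_n)<1/(1+R_n^{2n})$, there is a smallest number $R_n^*>R_n$ with $A_n(R_n^*)=1/(1+(R_n^*)^{2n})$, and for every $R\in(R_n,R_n^*]$ the polynomial $P_n$ violates \eqref{eq:conj}.
\end{theorem}

\begin{theorem}[Sharp range for $z^n+R^n$]\label{thm:range}
Let $n\ge2$ and $R>1$. The bound
\begin{equation}\label{eq:spread}
\frac{\|P'\|_2}{\|P\|_2}\le\frac n{\sqrt{1+R^{2n}}}\qquad\text{for all }P\in\mathcal P_n(R)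
\end{equation}
holds if and only if $R\le R_n$. If $R<R_n$, equality holds only for $P=c(z^n+e^{i\theta}R^n)$ with $c\ne0$ and $\theta$ real. If $R>R_n$, then $P_n$ violates \eqref{eq:spread}.
\end{theorem}

Consequently, for $n\ge4$ the conjecture is true for $1<R\le R_n$ and false immediately to the right of $R_n$.

\begin{theorem}[Large $R$]\label{thm:large}
If $n^2A_n(R)\le1$, in particular if $R^2\ge n^2-1$, then $\|P'\|_2/\|P\|_2\le n\sqrt{A_n(R)}$ for all $P\in\mathcal P_n(R)$, with equality for $(z+R)^n$. So \eqref{eq:conj} holds for such $R$.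
\end{theorem}

\begin{theorem}[Degree four]\label{thm:four}
For all $R>1$,
\begin{equation}\label{eq:max4}
\max_{P\in\mathcal P_4(R)}\frac{\|P'\|_2^2}{\|P\|_2^2}=16\max\left\{\frac1{1+R^8},\ \frac{1+R^4}{1+4R^4+R^8},\ A_4(R)\right\},
\end{equation}
where the three entries, multiplied by $16$, are the values for $z^4+R^4$, $(z^2+R^2)^2$ and $(z+R)^4$. For $n=4$ the inequality \eqref{eq:conj} fails exactly when $3^{1/4}<R^2<s_*$, where $s_*\in(1.335,1.336)$ is the unique root in $(1,\infty)$ of
\[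
k(s)=7+24s-5s^2+3s^4-8s^5-s^6.
\]
\end{theorem}

\section{A quadratic form, and degree four by hand}

\subsection*{The form}

Fix $n\ge1$ and $R>1$, and write
\[
s=R^2>1,\qquad w=s^n=R^{2n}.
\]
For $P\in\mathcal P_n(R)$ the polynomial $Q(z)=P(Rz)=\sum q_kz^k$ belongs to the set $\mathcal Q_n$ of polynomials of degree $n$ with no zeros in $|z|<1$, and every element of $\mathcal Q_n$ arises in this way. For $\lambda>0$ and any polynomial $Q=\sum_{k=0}^nq_kz^k$ of degree at most $n$ put
\[
\Phi(Q)=\sum_{k=0}^nc_k|q_k|^2,\qquad c_k=(k^2-\lambda)s^{-k}.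
\]
If $Q(z)=P(Rz)$, the coefficients of $P$ are $a_k=q_kR^{-k}$, so
\begin{equation}\label{eq:Phi}
\|P'\|_2^2-\lambda\|P\|_2^2=\Phi(Q).
\end{equation}
Hence $\|P'\|_2^2/\|P\|_2^2\le\lambda$ if and only if $\Phi(Q)\le0$, and likewise with strict inequalities or with equality. The radius now sits in the weights $c_k$, and the condition on the zeros no longer depends on it. The dependence of $c_k$ and $\Phi$ on $\lambda$ is suppressed; each proof below begins by choosing $\lambda$.

Put
\[
\gamma_k=c_k+c_{n-k}=\gamma_{n-k}.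
\]
Up to nonzero constant factors, $z^n+R^n$, $(z+R)^n$ and $P_n$ correspond to $1+z^n$, $(1+z)^n$, and
\[
(1+z^{n/2})^2=1+2z^{n/2}+z^n\quad\text{or}\quad (1+z^m)(1+z^{m+1})=1+z^m+z^{m+1}+z^n .
\]
The values of $\Phi$ at these are
\begin{align}
\Phi(1+z^n)&=\gamma_0,\label{eq:val0}\\
\Phi((1+z)^n)&=\tfrac12\sum_{k=0}^n\tbinom nk^2\gamma_k,\label{eq:val1}
\end{align}
and
\begin{equation}\label{eq:val2}
\begin{aligned}
\Phi(1+2z^{n/2}+z^n)&=\gamma_0+2\gamma_{n/2}&&(n\text{ even}),\\
\Phi(1+z^m+z^{m+1}+z^n)&=\gamma_0+\gamma_m&&(n=2m+1\ge3).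
\end{aligned}
\end{equation}
In particular, by \eqref{eq:Phi} and \eqref{eq:val0},
\begin{equation}\label{eq:dict}
\gamma_0\le0\iff\lambda\ge\frac{n^2}{1+w},\qquad \Phi((1+z)^n)\le0\iff\lambda\ge n^2A_n(R),
\end{equation}
and the same holds with strict inequalities on both sides of an equivalence, or with equalities on both sides.

\subsection*{Degree four at the critical radius}

Let $n=4$, $s=3^{1/4}$, so $w=3$, and take for $\lambda$ the value $16/(1+w)=4$ that belongs to $z^4+R^4$. Then
\[
c_0=-4,\quad c_1=-\frac3s,\quad c_2=0,\quad c_3=\frac5{s^3},\quad c_4=\frac{12}{s^4}=4,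
\]
and therefore
\[
\gamma_0=0,\qquad \gamma_1=\frac{5-3s^2}{s^3}=\frac{5-3\sqrt3}{s^3}<0,\qquad \gamma_2=2c_2=0.
\]
The middle coefficient of $Q$ costs nothing. So $1+z^4$ and $1+2z^2+z^4$ both give $\Phi=0$: at this radius $z^4+R^4$ and $(z^2+R^2)^2$ are tied, with squared quotient $4$. On the other hand $\Phi((1+z)^4)=16\gamma_1<0$, so $(z+R)^4$ is strictly behind. Now let $R$ increase a little and keep $\lambda=16/(1+w)$. Then $\gamma_0$ stays $0$, while $\lambda<4$ makes $c_2=(4-\lambda)s^{-2}$ positive, so $\Phi((1+z^2)^2)=4c_2>0$ and $(z^2+R^2)^2$ overtakes $z^4+R^4$. By continuity $(z+R)^4$ is still behind $z^4+R^4$. The conjecture fails.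

This works because $\gamma_0=0$ and $\gamma_2=0$ force $\gamma_1<0$. In Section~\ref{sec:signs} we show that this is a general rule: if $\gamma_k\le 0$ at two indices in $[0,n/2]$, then $\gamma_k<0$ strictly between them. For $n\le3$ there is no integer strictly between $0$ and $\lfloor n/2\rfloor$, which is why degree $4$ is the first in which the argument can apply.

\subsection*{How upper bounds will be proved}

To prove an upper bound we must show $\Phi(Q)\le0$ on all of $\mathcal Q_n$. The weights $c_k$ are negative for $k^2<\lambda$ and positive for $k^2>\lambda$, so we must use that a polynomial without zeros in the disk has its mass in the low coefficients. Two forms of this statement are needed: the coefficientwise bound $|q_k|\le\binom nk|q_0|$, which is sharp at $(1+z)^n$, and a comparison of $Q$ with its reversal, which is sharp whenever all zeros lie on the circle.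

\section{Polynomials without zeros in the unit disk}

\subsection*{The coefficient bound and small $\lambda$}

\begin{lemma}\label{lem:coef}
If $Q=\sum q_kz^k$ has degree at most $n$ and no zeros in $|z|<1$, then $|q_k|\le\binom nk|q_0|$ for $0\le k\le n$.
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_d$, $d\le n$, be the zeros, so $Q=q_0\prod_{j\le d}(1-z/a_j)$. Up to sign, $q_k/q_0$ is the $k$-th elementary symmetric function of the $d$ numbers $1/a_j$, each of modulus at most $1$. It is a sum of $\binom dk\le\binom nk$ products of modulus at most $1$.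
\end{proof}

\begin{lemma}\label{lem:small}
If $0<\lambda\le1$ and $\Phi((1+z)^n)\le0$, then $\Phi(Q)\le0$ for all $Q\in\mathcal Q_n$.
\end{lemma}

\begin{proof}
Since $\lambda\le1$, $c_k\ge0$ for $k\ge1$. By Lemma~\ref{lem:coef},
\[
\Phi(Q)\le|q_0|^2\Bigl(c_0+\sum_{k=1}^n\tbinom nk^2c_k\Bigr)=|q_0|^2\,\Phi((1+z)^n)\le0.\qedhere
\]
\end{proof}

This is all that is needed for large $R$.

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Let $\lambda=n^2A_n(R)\le1$. Then $\Phi((1+z)^n)=0$ by \eqref{eq:dict}, and Lemma~\ref{lem:small} gives the bound. Equality for $(z+R)^n$ is the definition of $A_n$.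

Now let $R^2\ge n^2-1$. The polynomial $f=(z+R)^{n-1}=\sum_{k=0}^{n-1} f_kz^k$ has positive coefficients, so, with $f_{-1}=f_n=0$,
\[
\|(z+R)f\|_2^2=\sum_{k=0}^n|f_{k-1}+Rf_k|^2=(1+R^2)\|f\|_2^2+2R\sum_{k=1}^{n-1}f_{k-1}f_k\ge(1+R^2)\|f\|_2^2 .
\]
Hence $n^2A_n(R)\le n^2/(1+R^2)\le1$.
\end{proof}

\subsection*{Comparison with the reversed polynomial}

If $\lambda>1$, then $c_1<0$ and bounding $|q_1|$ from above is of no use. Instead we compare $Q\in\mathcal Q_n$ with
\[
Q^*(z)=z^n\overline{Q(1/\bar z)}=\sum_{k=0}^n\overline{q_{n-k}}\,z^k .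
\]
(The star is always taken with exponent $n$, also for polynomials of degree less than $n$.) Since $\Phi(Q^*)=\sum c_k|q_{n-k}|^2$, the sum of the two values involves only the symmetrized weights:
\begin{equation}\label{eq:sum}
\Phi(Q)+\Phi(Q^*)=\sum_{k=0}^n\gamma_k|q_k|^2 .
\end{equation}
Passing from $Q$ to $Q^*$ moves mass to higher coefficients, where the weights tend to be larger, so one expects $\Phi(Q)\le\Phi(Q^*)$ and hence $2\Phi(Q)\le\sum\gamma_k|q_k|^2$. The next lemma says in which sense the mass moves.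

\begin{lemma}\label{lem:partial}
Let $Q\in\mathcal Q_n$, $d_k=|q_k|^2-|q_{n-k}|^2$ and $D_m=\sum_{k=0}^md_k$. Then $D_m\ge0$ for $0\le m\le n$, $D_n=0$, $D_{n-1-m}=D_m$ for $0\le m\le n-1$, and
\begin{equation}\label{eq:abel}
\Phi(Q)-\Phi(Q^*)=-\sum_{k=0}^{n-1}(c_{k+1}-c_k)D_k .
\end{equation}
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_n$ be the zeros of $Q$, so $|a_j|\ge1$. Since $Q=q_n\prod(z-a_j)$ and $Q^*=\overline{q_n}\prod(1-\bar a_jz)$,
\begin{equation}\label{eq:B}
B:=\frac{Q^*}{Q}=\frac{\overline{q_n}}{q_n}\prod_{j=1}^n\frac{1-\bar a_jz}{z-a_j}.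
\end{equation}
If $|a_j|=1$, the $j$-th factor is the unimodular constant $-\bar a_j$. If $|a_j|>1$, it is analytic in a neighborhood of $|z|\le1$ and has modulus $1$ on $|z|=1$, since there $|1-\bar a_jz|=|\bar z-\bar a_j|$; being nonconstant, it has modulus less than $1$ inside by the maximum principle. So, after common factors are canceled, $B$ is analytic near $|z|\le1$, and $|B|=1$ on $|z|=1$.

Let $S_m$ denote truncation of a power series after the term of degree $m$. Terms of $Q$ of degree above $m$ do not influence $S_m(BQ)$, so $S_mQ^*=S_m(BQ)=S_m(B\,S_mQ)$. By Parseval's identity for functions analytic near the closed disk,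
\[
\sum_{k\le m}|q_{n-k}|^2=\|S_m(B\,S_mQ)\|_2^2\le\|B\,S_mQ\|_2^2=\|S_mQ\|_2^2=\sum_{k\le m}|q_k|^2 ,
\]
which is $D_m\ge0$. Because $d_{n-k}=-d_k$, we get $D_n=0$ and
\[
D_{n-1-m}=-\sum_{k=n-m}^nd_k=\sum_{j=0}^md_j=D_m.
\]
Finally $\Phi(Q)-\Phi(Q^*)=\sum_{k=0}^nc_kd_k$, and summation by parts with $D_n=0$ gives \eqref{eq:abel}.
\end{proof}

Formula \eqref{eq:abel} shows that $\Phi(Q)\le\Phi(Q^*)$ if the weights $c_k$ increase with $k$. For large $R$ they need not, but the symmetry $D_{n-1-k}=D_k$ pairs the increments, and in low degree this is enough.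

\subsection*{Reduction to zeros on the circle}

For low degree we need more than \eqref{eq:sum}: inequalities among the coefficients that hold when all zeros lie on $|z|=1$. They become available because $\Phi(Q)+\Phi(Q^*)$ is an average of values of $\Phi$ at such polynomials.

\begin{lemma}\label{lem:circle}
Let $Q\in\mathcal Q_n$ and $G_\theta=Q+e^{i\theta}Q^*$ for real $\theta$. Each $G_\theta$ is either identically zero or of degree $n$ with all zeros on $|z|=1$, and
\begin{equation}\label{eq:average}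
\Phi(Q)+\Phi(Q^*)=\frac1{2\pi}\int_0^{2\pi}\Phi(G_\theta)\,d\theta .
\end{equation}
If $G=\sum g_kz^k$ is any polynomial of degree $n$ with all zeros on $|z|=1$, then $|g_k|=|g_{n-k}|$ for all $k$, and $2\Phi(G)=\sum_{k=0}^n\gamma_k|g_k|^2$.

Consequently, if $\Phi(Q)\le\Phi(Q^*)$ for all $Q\in\mathcal Q_n$ and $\Phi(G)\le0$ for all $G$ of degree $n$ with all zeros on $|z|=1$, then $\Phi(Q)\le0$ for all $Q\in\mathcal Q_n$.
\end{lemma}

\begin{proof}
Consider \eqref{eq:B}. If some $|a_j|>1$, then $|B|<1$ in $|z|<1$, so $G_\theta=Q(1+e^{i\theta}B)$ has no zero there. Otherwise $B$ is a constant and $G_\theta$ is a constant multiple of $Q$. So if $G_\theta\not\equiv0$, it has no zero in $|z|<1$; in particular its constant term is not $0$. Since $G_\theta^*=e^{-i\theta}G_\theta$, its coefficient of $z^n$ has the same modulus as its constant term, so its degree is $n$. The same relation shows that its zeros are symmetric with respect to the unit circle, so none lies in $|z|>1$ either.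

The $k$-th coefficient of $G_\theta$ is $q_k+e^{i\theta}\overline{q_{n-k}}$, and the average of its squared modulus over $\theta$ is $|q_k|^2+|q_{n-k}|^2$. Multiplying by $c_k$ and summing gives \eqref{eq:average}.

If all zeros of $G$ lie on $|z|=1$, then by \eqref{eq:B} with $G$ in place of $Q$ the quotient $G^*/G$ is a unimodular constant. So $|g_{n-k}|=|g_k|$, $\Phi(G^*)=\Phi(G)$, and \eqref{eq:sum} gives the formula for $\Phi(G)$.

Under the last assumptions, $2\Phi(Q)\le\Phi(Q)+\Phi(Q^*)$, and by \eqref{eq:average} the right side is an average of nonpositive numbers.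
\end{proof}

\section{The sign pattern of the symmetrized weights}\label{sec:signs}

After symmetrization everything depends on the signs of $\gamma_k$ for $0\le k\le n/2$. Each $\gamma_k$ is a sum of two exponentials in $k$ with quadratic factors; after division by a hyperbolic cosine a function remains whose monotonicity can be read off.

\begin{lemma}\label{lem:signs}
Let $\lambda>0$. If $0\le i<j<l\le n/2$ are integers with $\gamma_i\le0$ and $\gamma_l\le0$, then $\gamma_j<0$.
\end{lemma}

\begin{proof}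
Put $L=\ln w>0$ and $y=\frac12-\frac kn\in[0,\frac12]$. Then $s^{-k}=w^{-k/n}=w^{-1/2}w^{y}$ and $s^{-(n-k)}=w^{-1/2}w^{-y}$, while $k^2=n^2(\frac14-y+y^2)$ and $(n-k)^2=n^2(\frac14+y+y^2)$. Therefore
\begin{align*}
\gamma_k&=n^2w^{-1/2}\Bigl[\bigl(\tfrac14-y+y^2-\tfrac\lambda{n^2}\bigr)w^y+\bigl(\tfrac14+y+y^2-\tfrac\lambda{n^2}\bigr)w^{-y}\Bigr]\\
&=2n^2w^{-1/2}\cosh(yL)\,g(y),\qquad g(y)=\tfrac14-\tfrac\lambda{n^2}+y^2-y\tanh(yL).
\end{align*}
So $\gamma_k$ has the sign of $g(y)$. For $y>0$, with $u=yL$,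
\[
g'(y)=2y-\tanh u-u\,\operatorname{sech}^2u=y\Bigl(2-L\Bigl[\frac{\tanh u}u+\operatorname{sech}^2u\Bigr]\Bigr).
\]
Both terms in the bracket are strictly decreasing for $u>0$ (the first because $\tanh$ is strictly concave on $[0,\infty)$ and vanishes at $0$). Hence $g'(y)/y$ is strictly increasing, and $g'$ changes sign at most once, from negative to positive. On any interval in $[0,\frac12]$, $g$ is therefore strictly decreasing, or strictly increasing, or first strictly decreasing and then strictly increasing. In each case its value at an interior point is strictly less than the larger of its values at the endpoints. Apply this to the interval whose endpoints correspond to $l$ and $i$.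
\end{proof}

The second fact identifies $R_n$ and shows that it is small enough for the weights to be increasing when $R\le R_n$.

\begin{lemma}\label{lem:Rn}
Let $n\ge2$, $\mu=\lfloor n/2\rfloor$ and $\lambda=n^2/(1+w)$. Then $\gamma_\mu$ is negative, zero or positive according as $R<R_n$, $R=R_n$ or $R>R_n$. Moreover $R_n<n/(n-1)$.
\end{lemma}

\begin{proof}
If $n$ is even, $\gamma_{n/2}=2c_{n/2}=2n^2\bigl(\frac14-\frac1{1+w}\bigr)s^{-n/2}$ has the sign of $w-3$. If $n=2m+1$, then
\[
\gamma_m=c_m+c_{m+1}=s^{-(m+1)}\bigl[m^2s+(m+1)^2-\lambda(1+s)\bigr],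
\]
and multiplication of the bracket by $1+w=1+s^n$ turns it into $h(s)$ of \eqref{eq:h}. The first claim follows from the definition of $R_n$.

For the second, let $s_0=(n/(n-1))^2$. Since $-\ln(1-x)>x$ for $0<x<1$, we have $s_0^n=\exp(-2n\ln(1-\frac1n))>e^2>7$. If $n$ is even, $R_n^{2n}=3<s_0^n$. If $n=2m+1\ge3$, then $m^2s_0=n^2/4$, $(m+1)^2>n^2/4$ and $s_0\le9/4$, so
\[
(1+s_0^n)\bigl(m^2s_0+(m+1)^2\bigr)>8\cdot\frac{n^2}2=4n^2>\frac{13}4n^2\ge n^2(1+s_0).
\]
Thus $h(s_0)>0$ and $R_n^2<s_0$.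
\end{proof}

\section{The sharp range for $z^n+R^n$}

With the value of $\lambda$ that belongs to $z^n+R^n$ we have $\gamma_0=0$. The idea is that all $\gamma_k$ are then nonpositive as long as the middle one is, that is, for $R\le R_n$, and that beyond $R_n$ the polynomial $P_n$, whose mass sits at the two ends and in the middle, makes $\Phi$ positive.

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $\lambda=n^2/(1+w)$, so that $\gamma_0=0$ by \eqref{eq:dict}, and let $\mu=\lfloor n/2\rfloor$.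

\emph{The case $R>R_n$.} By \eqref{eq:val2}, $\Phi$ at the polynomial corresponding to $P_n$ is a positive multiple of $\gamma_0+2\gamma_\mu$ or $\gamma_0+\gamma_\mu$. It is positive by Lemma~\ref{lem:Rn}, so
\begin{equation}\label{eq:violate}
\frac{\|P_n'\|_2}{\|P_n\|_2}>\frac n{\sqrt{1+R^{2n}}}\qquad(R>R_n).
\end{equation}

\emph{The case $1<R\le R_n$.} By Lemma~\ref{lem:Rn}, $R<n/(n-1)\le(k+1)/k$ for $1\le k\le n-1$. So $(k+1)^2-R^2k^2>0$ for $0\le k\le n-1$, and
\[
c_{k+1}-c_k=s^{-k-1}\bigl[(k+1)^2-R^2k^2+\lambda(R^2-1)\bigr]>0 .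
\]
By Lemma~\ref{lem:partial}, $\Phi(Q)\le\Phi(Q^*)$ for every $Q\in\mathcal Q_n$. Further, $\gamma_0=0$ and $\gamma_\mu\le0$ by Lemma~\ref{lem:Rn}, so Lemma~\ref{lem:signs} and $\gamma_{n-k}=\gamma_k$ give $\gamma_k\le0$ for all $k$. By \eqref{eq:sum},
\[
2\Phi(Q)\le\Phi(Q)+\Phi(Q^*)=\sum_{k=0}^n\gamma_k|q_k|^2\le0,
\]
which is \eqref{eq:spread}.

\emph{Equality for $R<R_n$.} Now $\gamma_\mu<0$, hence $\gamma_k<0$ for $1\le k\le n-1$. If $\Phi(Q)=0$, both inequalities in the last display are equalities. So $q_k=0$ for $1\le k\le n-1$, and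
\[
0=\Phi(Q)-\Phi(Q^*)=(c_0-c_n)(|q_0|^2-|q_n|^2).
\]
Since $c_n>c_0$, $|q_0|=|q_n|$, which means $P=c(z^n+e^{i\theta}R^n)$. Conversely these polynomials belong to $\mathcal P_n(R)$ and give $\Phi(Q)=|q_0|^2\gamma_0=0$.
\end{proof}

\begin{remark}
At $R=R_n$ there are extremal polynomials other than $c(z^n+e^{i\theta}R^n)$: there $\gamma_0=\gamma_\mu=0$, so $P_n$ also gives $\Phi=0$.
\end{remark}

\section{Degree at least four: the conjecture fails}

\begin{proof}[Proof of Theorem~\ref{thm:answer}\textup{(b)}]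
Take first $R=R_n$ and $\lambda=n^2/(1+w)$. Then $\gamma_0=0$ by \eqref{eq:dict} and $\gamma_{\lfloor n/2\rfloor}=0$ by Lemma~\ref{lem:Rn}, so $\gamma_k<0$ for $0<k<\lfloor n/2\rfloor$ by Lemma~\ref{lem:signs}. Because $n\ge4$, this range contains $k=1$. Since $\gamma_{n-k}=\gamma_k$, all terms in \eqref{eq:val1} are then $\le0$ and the one with $k=1$ is negative. Hence $\Phi((1+z)^n)<0$, and \eqref{eq:dict} gives $A_n(R_n)<1/(1+R_n^{2n})$.

The continuous function $R\mapsto 1/(1+R^{2n})-A_n(R)$ is thus positive at $R_n$. By \eqref{eq:Alower} it is negative for large $R$, since $1+R^{2n}>(1+R)^2$ there. So it has a first zero $R_n^*>R_n$ and is nonnegative on $[R_n,R_n^*]$. For $R\in(R_n,R_n^*]$ the right side of \eqref{eq:conj} is therefore $n/\sqrt{1+R^{2n}}$, and by \eqref{eq:violate} $P_n$ violates \eqref{eq:conj}.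
\end{proof}

\section{Degree at most three: the conjecture holds}\label{sec:three}

For a polynomial $G$ of degree $2$ or $3$ with all zeros on the circle, Lemma~\ref{lem:circle} says that $\Phi(G)$ depends only on $|g_0|$ and $|g_1|$. After division by $|g_0|^2$ it is an affine function of one parameter, so it is at most the larger of its values at the endpoints of the parameter interval. The two endpoints are exactly the two candidates of the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:answer}\textup{(a)}]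
For $n=1$, $P=c(z-a)$ with $|a|\ge R$ gives $\|P'\|_2/\|P\|_2=(1+|a|^2)^{-1/2}\le(1+R^2)^{-1/2}$, and both entries of the maximum in \eqref{eq:conj} equal $(1+R^2)^{-1/2}$.

Let $n\in\{2,3\}$ and $\lambda=n^2\max\{1/(1+w),A_n(R)\}$. By \eqref{eq:dict},
\[
\gamma_0\le0\qquad\text{and}\qquad\Phi((1+z)^n)\le0 .
\]
We must show $\Phi(Q)\le0$ for $Q\in\mathcal Q_n$. If $\lambda\le1$, this is Lemma~\ref{lem:small}. Let $\lambda>1$; we verify the two assumptions at the end of Lemma~\ref{lem:circle}.

\emph{$\Phi(Q)\le\Phi(Q^*)$.} We use \eqref{eq:abel} with $D_k\ge0$. If $n=2$, then $D_0=D_1$, so $\Phi(Q)-\Phi(Q^*)=-(c_2-c_0)D_0\le0$, because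
\[
s^2(c_2-c_0)=4-\lambda+\lambda s^2=4+\lambda(s^2-1)>0 .
\]
If $n=3$, then $D_0=D_2$, so
\[
\Phi(Q)-\Phi(Q^*)=-(c_1-c_0+c_3-c_2)D_0-(c_2-c_1)D_1\le0,
\]
because
\begin{align*}
s^2(c_2-c_1)&=(4-\lambda)-(1-\lambda)s=3+(\lambda-1)(s-1)>0,\\
s^3(c_1-c_0+c_3-c_2)&=(1-\lambda)s^2+\lambda s^3+(9-\lambda)-(4-\lambda)s\\
&=(s-2)^2+5+\lambda(s-1)(s^2+1)>0 .
\end{align*}
The assumption $\lambda>1$ is used in the first line.

\emph{Zeros on the circle.} Let $G$ have degree $n$ and all zeros on $|z|=1$, and put $x=|g_1|^2/|g_0|^2$. By Lemma~\ref{lem:coef}, $x\in[0,n^2]$. By Lemma~\ref{lem:circle},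
\[
\frac{\Phi(G)}{|g_0|^2}=\gamma_0+\kappa x,\qquad \kappa=\begin{cases}c_1,&n=2,\\ \gamma_1,&n=3\end{cases}
\]
(for $n=2$ recall $\gamma_1=2c_1$). This affine function of $x$ equals $\gamma_0\le0$ at $x=0$, and at $x=n^2$ it equals $\gamma_0+n^2\kappa=\Phi((1+z)^n)\le0$. So $\Phi(G)\le0$.
\end{proof}

\section{Degree four exactly}

In degree $4$ there are two parameters, $x=|g_1|^2/|g_0|^2$ and $y=|g_2|^2/|g_0|^2$, and $\Phi(G)/|g_0|^2$ is an affine function of them. The polynomials $1+z^4$, $(1+z^2)^2$ and $(1+z)^4$ give the points $(0,0)$, $(0,4)$ and $(16,36)$. What is needed is that no point $(x,y)$ lies above the line $y=4+2x$ through the last two.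

\begin{lemma}\label{lem:four}
If $G=\sum_{k=0}^4g_kz^k$ has degree $4$ and all zeros on $|z|=1$, then
\[
|g_2|^2\le4|g_0|^2+2|g_1|^2 .
\]
\end{lemma}

\begin{proof}
We may take $g_4=1$. Then $|g_0|=1$, and $|g_1|=|g_3|=|e_1|$, $|g_2|=|e_2|$, where $e_1,e_2$ are elementary symmetric functions of the zeros. Write the zeros as $e^{i(\sigma\pm\alpha)}$, $e^{i(\tau\pm\beta)}$ and put $p=\cos\alpha$, $q=\cos\beta$, $r=\cos(\sigma-\tau)$. The two pairs have sums $2pe^{i\sigma}$, $2qe^{i\tau}$ and products $e^{2i\sigma}$, $e^{2i\tau}$. Hence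
\begin{align*}
|e_1|^2&=4\,|pe^{i\sigma}+qe^{i\tau}|^2=4(p^2+q^2+2pqr),\\
|e_2|&=|e^{2i\sigma}+e^{2i\tau}+4pq\,e^{i(\sigma+\tau)}|=|2r+4pq| ,
\end{align*}
and the terms $16pqr$ cancel in
\begin{align*}
4+2|e_1|^2-|e_2|^2&=4+8p^2+8q^2-4r^2-16p^2q^2\\
&=4(1-r^2)+8\bigl[p^2(1-q^2)+q^2(1-p^2)\bigr]\ge0.\qedhere
\end{align*}
\end{proof}

So $(x,y)$ lies in the trapezoid $0\le x\le16$, $0\le y\le4+2x$, three of whose corners come from the three polynomials of Theorem~\ref{thm:four}. Lemma~\ref{lem:signs} takes care of the fourth corner, $(16,0)$.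

\begin{proof}[Proof of Theorem~\ref{thm:four}]
\emph{The maximum.} For $(z^2+R^2)^2=z^4+2sz^2+s^2$ we have $\|P'\|_2^2/\|P\|_2^2=(16+16s^2)/(1+4s^2+s^4)$. So the entries in \eqref{eq:max4}, multiplied by $16$, are the values of $\|P'\|_2^2/\|P\|_2^2$ at the three named elements of $\mathcal P_4(R)$, and only the upper bound needs proof. Let $\lambda$ be the right side of \eqref{eq:max4}. By \eqref{eq:Phi}, $\Phi\le0$ at $1+z^4$, $(1+z^2)^2$ and $(1+z)^4$, that is,
\begin{equation}\label{eq:corners}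
\gamma_0\le0,\qquad\gamma_0+4c_2\le0,\qquad\gamma_0+16\gamma_1+36c_2\le0 .
\end{equation}
If $\lambda\le1$, Lemma~\ref{lem:small} gives the bound. Let $\lambda>1$; again we verify the two assumptions at the end of Lemma~\ref{lem:circle}.

\emph{$\Phi(Q)\le\Phi(Q^*)$.} Since $D_0=D_3$ and $D_1=D_2$, \eqref{eq:abel} reads
\[
\Phi(Q)-\Phi(Q^*)=-(c_1-c_0+c_4-c_3)D_0-(c_3-c_1)D_1 .
\]
Both coefficients in parentheses are positive, because
\begin{align*}
s^3(c_3-c_1)&=(9-\lambda)-(1-\lambda)s^2=8+(\lambda-1)(s^2-1)>0,\\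
s^4(c_1-c_0+c_4-c_3)&=(1-\lambda)s^3+\lambda s^4+(16-\lambda)-(9-\lambda)s\\
&=s^3-9s+16+\lambda(s-1)(s^3+1)>0;
\end{align*}
in the last line, $s^3-9s+16$ has its minimum on $(0,\infty)$ at $s=\sqrt3$, where it equals $16-6\sqrt3>0$. Since $D_0,D_1\ge0$, the difference is $\le0$.

\emph{Zeros on the circle.} Let $G$ have degree $4$ and all zeros on $|z|=1$. By Lemma~\ref{lem:circle} and $\gamma_2=2c_2$,
\[
\frac{\Phi(G)}{|g_0|^2}=F(x,y):=\gamma_0+\gamma_1x+c_2y,\qquad 0\le x\le16,\quad0\le y\le4+2x,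
\]
the bounds being those of Lemmas~\ref{lem:coef} and~\ref{lem:four}.

If $c_2\le0$, then $\gamma_2\le0$ and $\gamma_0\le0$, so $\gamma_1<0$ by Lemma~\ref{lem:signs}, and $F\le0$.

If $c_2>0$, then $F(x,y)\le F(x,4+2x)$. The right side is affine in $x$; at $x=0$ it equals $\gamma_0+4c_2\le0$ and at $x=16$ it equals $\gamma_0+16\gamma_1+36c_2\le0$, by \eqref{eq:corners}. So $F(x,y)\le0$ for all $(x,y)$ in the trapezoid.

In both cases $\Phi(G)\le0$, and \eqref{eq:max4} follows.

\emph{The range of failure.} By \eqref{eq:max4}, \eqref{eq:conj} fails for $n=4$ if and only if the middle entry is strictly larger than the other two. With $t=R^4$,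
\[
\frac{1+t}{1+4t+t^2}>\frac1{1+t^2}\iff(1+t)(1+t^2)>1+4t+t^2\iff t^3>3t\iff R^2>3^{1/4}.
\]
For the comparison with $A_4(R)=(1+9s+9s^2+s^3)/(1+16s+36s^2+16s^3+s^4)$ we expand
\begin{align*}
(1+s^2)(1+16s+36s^2+16s^3+s^4)&=1+16s+37s^2+32s^3+37s^4+16s^5+s^6,\\
(1+4s^2+s^4)(1+9s+9s^2+s^3)&=1+9s+13s^2+37s^3+37s^4+13s^5+9s^6+s^7 .
\end{align*}
The difference is $7s+24s^2-5s^3+3s^5-8s^6-s^7=s\,k(s)$, so the middle entry exceeds $A_4(R)$ if and only if $k(s)>0$. For $s\ge1$,
\[
k'(s)=24-10s+12s^3-40s^4-6s^5\le(24+12-40)s^4-10s-6s^5<0 .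
\]
Moreover $k(1.335)>0.07$ and $k(1.336)<-0.03$. So $k$ has exactly one zero $s_*$ in $(1,\infty)$, it lies in $(1.335,1.336)$, and $k>0$ on $[1,s_*)$, $k<0$ on $(s_*,\infty)$. Since $1.317^4>3$, we have $3^{1/4}<1.317<s_*$, and the conjecture fails exactly for $3^{1/4}<R^2<s_*$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{bombieri}
\emph{Bernstein-Type Inequalities With Bombieri Norm},
\url{https://cambridge.org/core/services/aop-cambridge-core/content/view/8D2AD73D0C446463EE62CB286F5AAFFB/S0008439500019809a.pdf/bernstein-type-inequalities-with-bombieri-norm.pdf}.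
\end{thebibliography}

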